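\title{A reflexive hereditarily indecomposable space whose subspaces have no hereditarily indecomposable dual}

\begin{abstract}
We construct a reflexive hereditarily indecomposable Banach space $X$ and an infinite-dimensional reflexive space $U$ with a $1$-unconditional basis such that $U$ is a quotient of every infinite-dimensional closed subspace $Y$ of $X$, with a constant independent of $Y$. Hence no such $Y$ has a hereditarily indecomposable dual, which answers a problem of S.~A.~Argyros in the affirmative. The norming set of $X$ is not closed under averaging. The quotient map is given by averages of many special functionals, and each vector of $U$ is lifted to $Y$ by a vector chosen to avoid the finitely many coded functionals that could detect it.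
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are real, ``subspace'' means closed linear subspace, and $B_E$ is the closed unit ball of $E$. A space $E$ is \emph{decomposable} if it is the topological direct sum of two infinite-dimensional subspaces, that is, if some bounded projection on $E$ has infinite-dimensional range and kernel. A space is \emph{hereditarily indecomposable} (HI) if none of its infinite-dimensional subspaces is decomposable.

The opposite extreme is unconditionality. A sequence $(u_i)$ of nonzero vectors is \emph{$1$-unconditional} if $\|\sum\pm a_iu_i\|=\|\sum a_iu_i\|$ for all finitely supported scalars and all signs. If $S$ is the isometry of the closed span $[u_i]$ that changes the sign of the odd coordinates, then $\frac12(I+S)$ is a projection with range $[u_{2i}]$ and kernel $[u_{2i-1}]$. So a space that contains an isomorphic copy of such an $[u_i]$ is not HI.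

The following problem of S.~A.~Argyros appears in \cite{tree}.

\medskip
\noindent\textbf{Problem.} \emph{Is there an infinite-dimensional reflexive HI space $X$ such that for every infinite-dimensional subspace $Y$ of $X$ the dual $Y^*$ is not HI?}
\medskip

Duality turns this into a question about quotients. A reflexive space is decomposable if and only if its dual is (take the adjoint of the projection). If $Y$ is reflexive, every subspace $W$ of $Y^*$ is weak$^*$ closed, so $W$ is the dual of the quotient $Y/W_\perp$. Thus $Y^*$ is HI exactly when no quotient of $Y$ is decomposable. For a reflexive HI space $X$ every $Y^*$ is itself indecomposable, and the problem asks whether nevertheless every subspace can have a decomposable quotient. We show that one unconditional space can serve as this quotient for all $Y$ at once.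

\begin{theorem}\label{thm:main}
There are an infinite-dimensional reflexive HI space $X$ and an infinite-dimensional reflexive space $U$ with a $1$-unconditional basis such that for every infinite-dimensional subspace $Y\subset X$ there is an operator $Q:X\to U$ with $\|Q\|\le1$ and $B_U\subset Q(900\,B_Y)$. Hence $U$ is a quotient of every infinite-dimensional subspace $Y$ of $X$, and $(Q|_Y)^*:U^*\to Y^*$ is an isomorphic embedding. So $Y^*$ contains an unconditional basic sequence, and $Y^*$ is not HI.
\end{theorem}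

The answer to the problem is therefore yes. One might have guessed otherwise, because the mechanism that makes our $X$ HI looks self-dual. The norm of $X$ is $\|x\|=\sup_{g\in K}g(x)$ for a countable set $K$ of functionals. Given two subspaces and a large $m$, one finds vectors $x_1,\dots,x_n$ close alternately to the two subspaces, and functionals $\gamma_k\in K$ with $\gamma_k(x_l)=\delta_{kl}$, such that the \emph{special functional} $\frac1m\sum\gamma_k$ lies in $K$ while $\|\sum(-1)^kx_k\|\le216\,n/m^2$. Then $\|\sum x_k\|\ge n/m$ is much larger than the alternating sum, which is impossible in a direct sum. Read in the dual, the same data give $\|\sum\gamma_k\|\le m$ and, testing on the alternating sum, $\|\sum(-1)^k\gamma_k\|\ge m^2/216$. If the $\gamma_k$ could be taken close alternately to two given subspaces of the dual, the dual would be HI by the same argument. But the $\gamma_k$ must be built from members of $K$, whereas the dual unit ball is only the weak$^*$ closed \emph{convex hull} of $K$. We build no averaging operation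 into $K$, and the copy of $U^*$ in $Y^*$ is spanned by averages $f_i$ of many members of $K$.

Such an average is normed by many different vectors $y_i$, and this freedom is essential. The map $Q|_Y$ has no bounded linear right inverse, since such an inverse would embed $U$ in the HI space $X$. So when $b\in U$ is lifted to $\sum b_iy_i$, the vectors $y_i$ have to depend on $b$. Section~\ref{sec:model} shows on an explicit example how they are chosen. Section~\ref{sec:spaces} defines $X$ and $U$; Sections~\ref{sec:ris} and \ref{sec:hi} prove that $X$ is reflexive and HI; Section~\ref{sec:blocks} constructs the $f_i$ and the families of vectors norming them; Section~\ref{sec:lift} proves the lifting estimate, and Section~\ref{sec:proof} deduces the theorem.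

\section{A model: lifting past coded functionals}\label{sec:model}

Fix an integer $d\ge2$ and put $N=2d^2$. Consider finitely supported functions $x$ on $\mathbb N\times\{1,\dots,N\}$, and write $x_i=x(i,\cdot)\in\mathbb R^N$. Let $\sigma$ be an injection from the nonempty finite sequences of pairs $((i_u,s_u))_{u\le k}$ into $\mathbb N$ with $\sigma(((i_u,s_u))_{u\le k})>i_k$. Call $((i_k,s_k))_{k\le d}$ \emph{coded} if $i_{k+1}=\sigma(((i_u,s_u))_{u\le k})$ for $k<d$; thus $i_{k+1}$ determines all earlier pairs. Put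
\[
\|x\|=\max\Big\{\Big(\sum_i\|x_i\|_\infty^2\Big)^{1/2},\ \sup\Big|\sum_{k\le d}x(i_k,s_k)\Big|\Big\},
\]
the supremum being over coded sequences, and let $f_i(x)=\frac1N\sum_sx(i,s)$ and $Qx=(f_i(x))_i$. Then $\|Qx\|_2\le\|x\|$. We want to lift the unit ball of $\ell_2$ through $Q$ with a constant independent of $d$.

\emph{A fixed choice of norming vectors fails.} Let $y_i$ be supported on $\{i\}\times\{1,\dots,N\}$ with $f_i(y_i)=1$, and pick $s(i)$ with $y_i(i,s(i))\ge1$. Follow the coding from $i_1=1$ with $s_k=s(i_k)$. The vector $b=d^{-1/2}\sum_{k\le d}e_{i_k}$ has $\|b\|_2=1$, and the resulting coded functional gives $\|\sum b_iy_i\|\ge\sqrt d$.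

\emph{A choice depending on $b$ succeeds.} Let $b$ be finitely supported with $\|b\|_2\le1$. The set $\Lambda=\{i:|b_i|>1/d\}$ has at most $d^2$ elements. Let $J_i$ be the set of those $s$ for which $(i,s)$ occurs in $\sigma^{-1}(i')$ for some $i'\in\Lambda$ such that $\sigma^{-1}(i')$ exists and has increasing first coordinates. Each $i'$ contributes at most one $s$, so $|J_i|\le N/2$. Let $y_i$ equal $N/(N-|J_i|)\le2$ on $\{i\}\times(\{1,\dots,N\}\setminus J_i)$ and $0$ elsewhere, and let $y=\sum b_iy_i$. Then $Qy=b$ and $(\sum\|b_iy_i\|_\infty^2)^{1/2}\le2$. Take a coded sequence and let $k^*$ be the last $k$ with $i_k\in\Lambda$ (or $k^*=0$). The terms $k>k^*$ are at most $2/d$ each, and the term $k^*$ is at most $2$. For $k<k^*$ the pair $(i_k,s_k)$ occurs in $\sigma^{-1}(i_{k^*})$, so $s_k\in J_{i_k}$ and the term vanishes. Hence $\|y\|\le4$.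

\emph{Averages must not be allowed in coded functionals.} If the norm also contained a functional $\sum_{k\le d}f_{i_k}$, then every $y$ with $Qy=d^{-1/2}\sum_ke_{i_k}$ would have norm at least $\sqrt d$.

The proof of Theorem~\ref{thm:main} follows this pattern. The position $i_k$ is replaced by a \emph{weight} $q_k$, and $|b_i|$ by a seminorm $\|b\|_q$ on $U$ with $\sum_q\|b\|_q^2\le\|b\|_U^2$. The coordinates $(i,s)$ are replaced by special functionals $g_{i,s}$ of distinct weights, biorthogonal to vectors $y_{i,s}$ of $Y$. Two facts that are free in the model become lemmas: that sums $\sum_sy_{i,s}$ have bounded norm, as in $\ell_\infty^N$ (Lemma~\ref{lem:local}), and that a given functional sees only boundedly many $s$ (Lemma~\ref{lem:avoid}).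

\section{The spaces $X$ and $U$}\label{sec:spaces}

\subsection{Conventions}
$c_{00}$ is the space of finitely supported real sequences; its elements serve both as vectors and as functionals, by $g(x)=\sum_kg(k)x(k)$, and the unit vectors are written $e_k$ or $e_k^*$ accordingly. The \emph{range} $\operatorname{ran}f$ is the smallest interval of $\mathbb N$ containing $\operatorname{supp}f$ (empty if $f=0$). For sets, $E<F$ means $\max E<\min F$, and $f<g$ means $\operatorname{supp}f<\operatorname{supp}g$; ``successive'' refers to this order. $Ef$ is the restriction of $f$ to $E$. A \emph{block sequence} is a sequence of successive nonzero elements of $c_{00}$. Three facts about intervals are used throughout.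

\begin{lemma}\label{lem:int}
Let $E_1<\dots<E_a$ and $D_1<\dots<D_b$ be nonempty intervals and let $D$ be an interval.
\begin{enumerate}
\item[(a)] At most $a+b$ pairs $(i,l)$ have $E_i\cap D_l\ne\emptyset$.
\item[(b)] At most two of the $E_i$ meet $D$ without being contained in $D$.
\item[(c)] The $i$ with $E_i\cap D\neq\emptyset$ form an interval of indices, and so do the $i$ with $E_i\subset D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $(i,l)$ and $(i',l')$ are such pairs and $i<i'$, then a point of $D_l$ precedes a point of $D_{l'}$, so $l\le l'$. Hence distinct pairs have distinct sums $i+l\le a+b$. (b) Such an $E_i$ contains a point of $D$ and a point outside $D$, hence $\min D$ or $\max D$. (c) If $D$ meets $E_i$ and $E_{i'}$, it contains every $E_{i''}$ with $i<i''<i'$.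
\end{proof}

\subsection{Parameters and coding}
A functional of weight $j$ will be $1/m_j$ times a sum of at most $n_j$ successive functionals. Put
\[
m_1=2^{10},\quad m_{j+1}=m_j^2,\quad L_j=4\log_2m_j,\quad n_0=1,\quad n_j=(n_{j-1}m_j)^{100L_j}.
\]
So $m_j=2^{10\cdot2^{j-1}}$, $2^{L_j}=m_j^4$ and $n_{j-1}\mid n_j$. Since $m_{j+1}\ge2m_j$,
\begin{equation}\label{eq:par1}
\sum_{q\ge j}\frac1{m_q}\le\frac2{m_j},\qquad\sum_{q\le j}m_q\le2m_j,\qquad A:=\sum_{q\ge1}\frac1{m_q}\le2^{-9},\qquad\nu_j:=\sum_{q<j}\frac{n_q}{m_q}\le A\,n_{j-1},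
\end{equation}
and from the formula for $m_j$,
\begin{equation}\label{eq:par2}
\frac j{m_j}\le2^{-10},\qquad\log_2m_j\ge2j\ge j+1,\qquad n_j^{1/4}=(n_{j-1}m_j)^{25L_j}\ge m_j .
\end{equation}

Split the even positive integers into two infinite sets $\Omega$ and $\Sigma$. Let $\mathcal S$ be the countable set of nonempty finite sequences $((\gamma_u,q_u,t_u))_{u\le k}$ with $\gamma_u\in c_{00}$ rational, $q_u$ even and $t_u\in\mathbb N$. Enumerating $\mathcal S$ and choosing values one by one, fix an injection $\sigma:\mathcal S\to\Sigma$ with $\sigma(((\gamma_u,q_u,t_u))_{u\le k})>\max(q_k,t_k)$. The free parameter $t_k$ lets us make the next weight as large as we like.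

\subsection{The norming set of $X$}
Let $K^0=\{0\}\cup\{\pm e_k^*:k\in\mathbb N\}$ and $W_q^0=\emptyset$ for $q\ge1$. Suppose $K^n$ and the $W_q^n$ are defined. For odd $p$, a \emph{$p$-special sequence of level $n$} is a sequence $((\gamma_k,q_k,t_k))_{k\le d}\in\mathcal S$ with $d\le n_p$, $\gamma_1<\dots<\gamma_d$ nonzero, $\gamma_k\in W_{q_k}^n$, and
\[
q_1\in\Omega,\qquad m_{q_1}\ge n_p^4,\qquad q_{k+1}=\sigma(((\gamma_u,q_u,t_u))_{u\le k})\quad(k<d).
\]
Define the next stage by three rules.
\begin{enumerate}
\item[(E)] For $q$ even, $W_q^{n+1}$ consists of $0$ and all $\frac1{m_q}\sum_{l\le d}h_l$ with $d\le n_q$ and $h_1<\dots<h_d$ nonzero in $K^n$.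
\item[(O)] For $p$ odd, $W_p^{n+1}$ consists of $0$ and all $\pm\frac1{m_p}\sum_{k\le d}I\gamma_k$, where $I$ is an interval and $((\gamma_k,q_k,t_k))_{k\le d}$ is $p$-special of level $n$.
\item[(L)] $K^{n+1}$ is the union of $K^n$, all $W_q^{n+1}$, and the set of all $\sum_{q\in F}a_qg_q$ with $F$ a finite set of \emph{even} numbers, $g_q\in W_q^{n+1}$, $a_q\in\mathbb Q$ and $\sum a_q^2\le1$.
\end{enumerate}
Put $K=\bigcup_nK^n$ and $K_q=\bigcup_nW_q^n$. Members of $K_q$ are said to have \emph{weight $q$}; a functional may have several weights, which is why special sequences record the $q_k$. The sums in (L) are called \emph{$\ell_2$-combinations}, and ``$p$-special'' means $p$-special of some level. Every member of $K$ is some $\pm e_k^*$, has a weight, or is an $\ell_2$-combination. Along a $p$-special sequence $q_1<q_2<\cdots$, so $m_{q_k}\ge n_p^4$ for all $k$; its initial parts are again $p$-special.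

Rule (E) provides lower estimates in every subspace, and rule (O) will make $X$ HI. Rule (L) is the only way of adding functionals with overlapping ranges. It exists to produce the inequality \eqref{eq:l2} below, and it excludes odd weights so that special functionals cannot be combined at the same place.

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item[(a)] The sets $K^n$ and $W_q^n$ increase with $n$, consist of rational vectors, are symmetric, and are closed under restriction to intervals.
\item[(b)] $\|g\|_\infty\le1$ for $g\in K$ and $\|g\|_\infty\le1/m_q$ for $g\in K_q$.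
\item[(c)] Every nonzero $h\in W_q^{n+1}$, for $q$ of either parity, equals $\frac1{m_q}\sum_{l\le d}h_l$ with $d\le n_q$ and successive nonzero \emph{components} $h_l\in K^n$, $\operatorname{ran}h_l\subset\operatorname{ran}h$.
\item[(d)] Every $\ell_2$-combination $g\in K^{n+1}$ formed from the sets $W_q^{n+1}$ has a representation as in \textup{(L)} with $\operatorname{ran}g_q\subset\operatorname{ran}g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $n$. We have $K^n\subset K^{n+1}$ by definition, which gives $W_q^{n+1}\subset W_q^{n+2}$ for even $q$; and $W_q^n\subset W_q^{n+1}$ for even $q$ gives $W_p^{n+1}\subset W_p^{n+2}$ for odd $p$. To restrict to an interval $I'$, restrict each $h_l$ in (E) and discard zeros, replace $I$ by $I\cap I'$ in (O), and restrict each $g_q$ in (L). (c) For odd $q$ the components are the nonzero ones among $\pm I\gamma_k\in W_{q_k}^n\subset K^n$. (b) Induction: components have disjoint supports, and in (L) the coordinates are at most $\sum1/m_q\le1$. (d) Restrict every $g_q$ to $\operatorname{ran}g$.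
\end{proof}

By (a), finitely many members of $K$, or of the classes $K_q$, lie in a common level, so the three rules may be applied to $K$ and the $K_q$ without mention of levels. We always use representations as in (d).

Let $X$ be the completion of $c_{00}$ under $\|x\|=\sup_{g\in K}g(x)$. Then $\|x\|_\infty\le\|x\|\le\|x\|_1$, and $\|Ix\|\le\|x\|$ for intervals $I$; that is, $(e_k)$ is a normalized \emph{bimonotone} basis of $X$. Given $0\ne x\in c_{00}$ and $\theta<1$, restricting an almost norming functional gives $h\in K$ with $\operatorname{ran}h\subset\operatorname{ran}x$ and $h(x)\ge\theta\|x\|$. Approximating real coefficients by rational ones in (L),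
\begin{equation}\label{eq:l2X}
\Big\|\sum_{q\in F}a_qg_q\Big\|_{X^*}\le\Big(\sum_{q\in F}a_q^2\Big)^{1/2}\qquad(a_q\in\mathbb R,\ q\text{ even},\ g_q\in K_q).
\end{equation}
A \emph{block subspace} is the closed span in $X$ of an infinite block sequence.

\subsection{The space $U$}
Let $K_U$, with weight classes $K_{U,q}$ ($q$ even), be defined by the same recursion from $K^0$ using only rules (E) and (L). By induction these sets are closed under changing signs of coordinates and under restriction to arbitrary sets. Hence $U$, the completion of $c_{00}$ under $\|b\|_U=\sup_{\varphi\in K_U}\varphi(b)$, has the normalized $1$-unconditional basis $(e_i)$, and $|b_i|\le\|b\|_U$, $\|Eb\|_U\le\|b\|_U$ for all sets $E$. For even $q$ and $b\in c_{00}$ put $\|b\|_q=\sup_{\varphi\in K_{U,q}}\varphi(b)$. Then $\|Eb\|_q\le\|b\|_q\le\|b\|_U$, and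
\begin{equation}\label{eq:qnorm}
\frac1{m_q}\sum_{l\le d}\|E_lb\|_U\le\|b\|_q\qquad\text{for }d\le n_q\text{ and finite sets }E_l\text{ whose nonempty members are successive},
\end{equation}
as one sees by applying (E) to functionals supported in $E_l$ that almost norm $E_lb$. Rule (L), applied to functionals that almost attain the $\|b\|_q$, gives
\begin{equation}\label{eq:l2}
\sum_{q\in F}|a_q|\,\|b\|_q\le\|b\|_U\ \text{ if }\sum_{q\in F}a_q^2\le1,\qquad\text{hence}\qquad\sum_{q\text{ even}}\|b\|_q^2\le\|b\|_U^2 .
\end{equation}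

The space $U$ keeps exactly those rules that survive substitution of arbitrary members of $K$ for the $e_i^*$; the coding in (O) would not.

\begin{lemma}\label{lem:subst}
If $\varphi\in K_U$ and $g_1<g_2<\cdots$ are nonzero members of $K$, then $\sum_i\varphi(i)g_i\in K$, and this sum lies in $K_q$ if $\varphi\in K_{U,q}$.
\end{lemma}

\begin{proof}
Write $\widehat\varphi=\sum_i\varphi(i)g_i$ and use induction on the level of $\varphi$. For $\varphi=\pm e_i^*$ we get $\pm g_i$. If $\varphi=\frac1{m_q}\sum_{l\le d}\psi_l$ as in (E), then $\widehat\varphi=\frac1{m_q}\sum_l\widehat{\psi_l}$ with successive nonzero $\widehat{\psi_l}\in K$, so $\widehat\varphi\in K_q$. If $\varphi=\sum a_q\varphi_q$ as in (L), then $\widehat\varphi=\sum a_q\widehat{\varphi_q}$ with $\widehat{\varphi_q}\in K_q$.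
\end{proof}

\section{Rapidly increasing sequences}\label{sec:ris}

Upper estimates in $X$ are available for sums of vectors each of which is visible only to its own window of weights.

\begin{definition}
Let $C\ge1$. A finite or infinite block sequence $(x_k)$ is a \emph{$C$-rapidly increasing sequence} ($C$-RIS) if there are positive integers $j_1<j_2<\cdots$ such that
\begin{enumerate}
\item[(R1)] $\|x_k\|\le C$;
\item[(R2)] $|g(x_k)|\le C/m_q$ for $g\in K_q$, $q<j_k$;
\item[(R3)] $\|x_k\|_1\le2^{-k}m_{j_{k+1}}$ for every $k$ except the last one, if there is a last one.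
\end{enumerate}
\end{definition}

By (R3) and Lemma~\ref{lem:K}(b), $|g(x_k)|\le2^{-k}m_{j_{k+1}}/m_q$ for $g\in K_q$. So weights below $j_k$ are controlled by (R2) and weights from $j_{k+1}$ on by (R3); only the window $j_k\le q<j_{k+1}$ may see $x_k$ fully, and windows of different $k$ are disjoint. The simplest example is the basis $(e_k)$, which is a $1$-RIS with $j_k=k$.

Fix a finite $C$-RIS $(x_k)$ and scalars $|b_k|\le1$. For an interval $\mathcal I$ of indices, possibly empty, let $w(\mathcal I)=\sum_{k\in\mathcal I}b_kx_k$, and for integers $r\ge0$ put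
\begin{align*}
B(r)&=C^{-1}\sup\{|g(w(\mathcal I))|:\ g\in K,\ |\mathcal I|\le r\},\\
P_q(r)&=C^{-1}\sup\{|g(w(\mathcal I))|:\ g\in K_q,\ |\mathcal I|\le r,\ j_k>q\text{ for all }k\in\mathcal I\},\\
S_q(r)&=\max\Big\{\sum_{l\le n_q}B(r_l):\ r_l\ge0,\ \sum_lr_l\le r\Big\}.
\end{align*}
By (R1), $B(r)\le r$. We work with intervals of one fixed sequence because this preserves cancellation: for $b_k=(-1)^k$ every $w(\mathcal I)$ is again an alternating sum. For odd $p$, say that \emph{weight $p$ is neutral} if $|g(w(\mathcal I))|\le C$ for all $g\in K_p$ and all $\mathcal I$.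

\begin{lemma}\label{lem:split}
Let $|\mathcal I|\le r$.
\begin{enumerate}
\item[(a)] $P_q(r)\le r/m_q$ and $P_q(r)\le(n_q+S_q(r))/m_q$.
\item[(b)] $|g(w(\mathcal I))|\le C(2+P_q(r))$ for $g\in K_q$.
\item[(c)] $|g(w(\mathcal I))|\le C\big(2+\sqrt r+\sum_{q\in F}|a_q|P_q(r)\big)$ for an $\ell_2$-combination $g=\sum_{q\in F}a_qg_q$.
\item[(d)] $B(r)\le2+\sqrt r+\sum_{q\ge1}P_q(r)$; if weight $p$ is neutral, the term $q=p$ may be omitted.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first bound is (R2) summed over $k$. For the second let $g=\frac1{m_q}\sum_{l\le d}h_l$ as in Lemma~\ref{lem:K}(c) and let $j_k>q$ on $\mathcal I$. Call $k\in\mathcal I$ \emph{split} if $\operatorname{ran}x_k$ meets at least two of the $\operatorname{ran}h_l$, and let $l(k)<d$ be the first such $l$. A split $x_k$ reaches beyond $\operatorname{ran}h_{l(k)}$, so no later $\operatorname{ran}x_{k'}$ meets $\operatorname{ran}h_{l(k)}$. Thus $k\mapsto l(k)$ is injective, there are fewer than $n_q$ split indices, and each contributes at most $C/m_q$ by (R2).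 Let $\mathcal I_l$ be the set of all non-split $k\in\mathcal I$ such that $\operatorname{ran}x_k$ meets $\operatorname{ran}h_l$. These sets are disjoint, $g(x_k)=\frac1{m_q}h_l(x_k)$ for $k\in\mathcal I_l$, and $g(x_k)=0$ for the remaining non-split $k$. Each $\mathcal I_l$ is an interval: if $k<k''<k'$ with $k,k'\in\mathcal I_l$, then the nonempty interval $\operatorname{ran}x_{k''}$ lies in $\operatorname{ran}h_l$, so it meets $\operatorname{ran}h_l$ and no other range. Hence the non-split indices contribute at most $\frac1{m_q}\sum_l|h_l(w(\mathcal I_l))|\le\frac C{m_q}\sum_lB(|\mathcal I_l|)\le\frac C{m_q}S_q(r)$.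

(b) Let $k_q=\max\{k:j_k\le q\}$, with $k_q=0$ if there is no such $k$. For $k<k_q$ we have $j_{k+1}\le q$, so $|g(x_k)|\le2^{-k}$, and these indices contribute at most $1\le C$. The index $k_q$ contributes at most $C$. The indices $k>k_q$ in $\mathcal I$ form an interval with $j_k>q$ and contribute at most $CP_q(r)$.

(c) Expand into pairs $(k,q)\in\mathcal I\times F$. The pairs with $k<k_q$ have $q\ge j_{k+1}$ and contribute at most $\sum_k2^{-k}\sum_{q\ge j_{k+1}}m_{j_{k+1}}/m_q\le2\le2C$ by \eqref{eq:par1}. The pairs with $k>k_q$ contribute at most $C\sum|a_q|P_q(r)$. For the pairs with $k=k_q$ let $A_k=(\sum_{q:k_q=k}a_q^2)^{1/2}$. By \eqref{eq:l2X} the index $k$ contributes at most $CA_k$, and $\sum_{k\in\mathcal I}A_k\le\sqrt r\,(\sum A_k^2)^{1/2}\le\sqrt r$.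

(d) A functional $\pm e_i^*$ sees one $x_k$ and gives at most $C$. Otherwise use (b) or (c). If weight $p$ is neutral, members of $K_p$ give at most $C$, and the odd weight $p$ does not occur in (c).
\end{proof}

The condition $\sum a_q^2\le1$ enters through the term $\sqrt r$; with $|a_q|\le1$ alone this step would give the useless bound $r$. Parts (a) and (d) bound $B$ in terms of itself with the small factor $A$, so iterating improves the trivial bound. Put
\[
\Delta_j=4\sqrt{n_j}\,n_{j-1}^{L_j},\qquad\eta_j=\frac{m_jn_{j-1}(3+\Delta_j)}{n_j}.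
\]
Since $3+\Delta_j\le7\sqrt{n_j}\,n_{j-1}^{L_j}$ and $7m_jn_{j-1}^{L_j+1}\le(n_{j-1}m_j)^{25L_j}=n_j^{1/4}$,
\begin{equation}\label{eq:eta}
\eta_j\le n_j^{-1/4}\le1/m_j .
\end{equation}

\begin{lemma}\label{lem:iter}
Let $j\ge1$ and $r\le n_j$. Then $B(r)\le\Delta_j+5r/m_j$ and $P_q(r)\le\frac1{m_q}\big(n_q(1+\Delta_j)+5r/m_j\big)$ for all $q$. If $j$ is odd and weight $j$ is neutral, then $B(r)\le\Delta_j+5r/m_j^2$.
\end{lemma}

\begin{proof}
In Lemma~\ref{lem:split}(d) use the first bound of (a) for $q\ge j$ and the second for $q<j$. Since $2+\sqrt{n_j}+\nu_j\le4\sqrt{n_j}$, for $r\le n_j$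
\[
B(r)\le4\sqrt{n_j}+\vartheta r+\sum_{q<j}\frac{S_q(r)}{m_q},
\]
where $\vartheta=2/m_j$ in general and $\vartheta=2/m_{j+1}=2/m_j^2$ if weight $j$ is neutral. If $B(r)\le\alpha+\beta r$ for all $r\le n_j$, then $S_q(r)\le n_q\alpha+\beta r$, so the same bound holds with $(4\sqrt{n_j}+\nu_j\alpha,\ \vartheta+A\beta)$ in place of $(\alpha,\beta)$. Starting from $(0,1)$, after $L_j$ steps
\[
\alpha=4\sqrt{n_j}\sum_{u<L_j}\nu_j^u,\qquad\beta=\vartheta\sum_{u<L_j}A^u+A^{L_j}\le2\vartheta+m_j^{-4}.
\]
The sum $\sum_{u<L_j}\nu_j^u$ equals $1$ for $j=1$ and is at most $n_{j-1}^{L_j-1}/(1-A)\le n_{j-1}^{L_j}$ for $j\ge2$. So $\alpha\le\Delta_j$, and $\beta\le5/m_j$, respectively $\beta\le5/m_j^2$. Finally $S_q(r)\le n_q\Delta_j+5r/m_j$ in Lemma~\ref{lem:split}(a) gives the bound for $P_q$.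
\end{proof}

The next lemma says that the normalized sum of $n_j$ terms of an RIS is essentially visible only to weight $j$, and that a functional reaching a proportion $\rho$ of the terms gets only that proportion of the bound. The localized form is needed in Section~\ref{sec:blocks}.

\begin{lemma}\label{lem:avg}
Let $(x_k)_{k\le n_j}$ be a $C$-RIS, $|b_k|\le1$, and $z=\frac{m_j}{n_j}\sum b_kx_k$. Let $0\le\rho\le1$, let $D$ be an interval meeting $\operatorname{ran}x_k$ for at most $\rho n_j$ indices $k$, and let $g\in K$, $\operatorname{ran}g\subset D$.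
\begin{enumerate}
\item[(i)] $|g(z)|\le C(\eta_j+5\rho)$; in particular $\|z\|\le6C$.
\item[(ii)] $|g(z)|\le C(\eta_j+5\rho/m_q)$ if $g\in K_q$, $q<j$.
\item[(iii)] $|g(z)|\le C(\eta_j+\rho m_j/m_q)$ if $g\in K_q$, $q\ge j$.
\item[(iv)] If $g=\sum_{q\in F}a_qg_q$ is an $\ell_2$-combination with all $\operatorname{ran}g_q\subset D$, then
\[
|g(z)|\le C\Big(2\eta_j+5\rho\sum_{q\in F,\,q<j}\frac1{m_q}+\rho\sum_{q\in F,\,q\ge j}\frac{m_j}{m_q}\Big).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
The indices met by $D$ form an interval $\mathcal I$ (Lemma~\ref{lem:int}(c)) of length $r\le\rho n_j$, and $g(z)=\frac{m_j}{n_j}g(w(\mathcal I))$.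
(i) Lemma~\ref{lem:iter} gives $|g(z)|\le C(m_j\Delta_j/n_j+5\rho)$.
(ii) Lemmas~\ref{lem:split}(b) and \ref{lem:iter} give $|g(z)|\le C\frac{m_j}{n_j}\big(2+n_q(1+\Delta_j)\big)+5C\rho/m_q$, and $2+n_q(1+\Delta_j)\le n_{j-1}(3+\Delta_j)$.
(iii) Use $P_q(r)\le\rho n_j/m_q$ and $2m_j/n_j\le\eta_j$.
(iv) In Lemma~\ref{lem:split}(c), $\frac{m_j}{n_j}(2+\sqrt r)\le\eta_j$. Also $\frac{m_j}{n_j}P_q(r)$ is at most $(\eta_j+5\rho)/m_q$ for $q<j$ and at most $\rho m_j/m_q$ for $q\ge j$, and $\sum_q\eta_j/m_q\le\eta_j$.
\end{proof}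

For the basis and even $j$, (i) and rule (E) give $1\le\|\frac{m_j}{n_j}\sum_{k\le n_j}e_k\|\le6$. To find rapidly increasing sequences in every block subspace we use long averages of large norm.

\begin{lemma}\label{lem:l1}
\begin{enumerate}
\item[(a)] If $z_1<\dots<z_N$ is a block sequence, $\|z_i\|\le2$, $N\ge n_j$ and $x=\frac1N\sum z_i$, then $|g(x)|\le4/m_q$ for $g\in K_q$, $q\le j$.
\item[(b)] For a block subspace $Z$ and $N,M\in\mathbb N$ there is a block sequence $z_1<\dots<z_N$ in $Z$, supported beyond $M$, with $\|z_i\|\le2$ and $\|\frac1N\sum z_i\|=1$.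
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g=\frac1{m_q}\sum_{l\le d}h_l$, $d\le n_q\le N$. By Lemma~\ref{lem:int}(a) at most $2N$ of the numbers $h_l(z_i)$ are nonzero, and each is at most $2$ in modulus.

(b) Choose an even $q$ with $n_{q-1}\ge N$ and put $L=L_q$, so $N^L\le n_q$ and $2^L=m_q^4>2m_q$. Let $u_1<\dots<u_{N^L}$ be normalized blocks in $Z$ beyond $M$. Suppose $\|\frac1N\sum_{i\le N}w_i\|\le\frac12$ for all block sequences $(w_i)_{i\le N}$ in $Z$ beyond $M$ with $\|w_i\|\le1$. Then the average of any $N^u$ consecutive $u_i$ has norm at most $2^{-u}$, by induction: it is the average of $N$ successive averages of length $N^{u-1}$, which have norm at most $1$ after multiplication by $2^{u-1}$. So $\|N^{-L}\sum u_i\|\le2^{-L}$. But if $h_i\in K$, $\operatorname{ran}h_i\subset\operatorname{ran}u_i$, $h_i(u_i)\ge\frac12$, then $\frac1{m_q}\sum h_i\in K$ shows $\|N^{-L}\sum u_i\|\ge\frac1{2m_q}>2^{-L}$. Hence some $w=\frac1N\sum w_i$ has $\|w\|>\frac12$; take $z_i=w_i/\|w\|$.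
\end{proof}

\section{$X$ is reflexive and hereditarily indecomposable}\label{sec:hi}

A basis $(e_k)$ is \emph{boundedly complete} if $\sum a_ke_k$ converges whenever its partial sums are bounded, and \emph{shrinking} if for each $f\in X^*$ the norm of $f$ on $[e_k]_{k>n}$ tends to $0$. By James' theorem, a space with a basis having both properties is reflexive.

\begin{proposition}\label{prop:refl}
$X$ is reflexive.
\end{proposition}

\begin{proof}
Suppose the partial sums of $\sum a_ke_k$ are not Cauchy. Then there are $\delta>0$ and finite intervals $I_1<I_2<\cdots$ with $\|\sum_{k\in I_i}a_ke_k\|\ge\delta$; take $h_i\in K$ supported in $I_i$ with $h_i(\sum_{k\in I_i}a_ke_k)\ge\delta/2$. For even $q$ the functional $\frac1{m_q}\sum_{i\le n_q}h_i\in K$ takes a value at least $\delta n_q/(2m_q)$ on late partial sums, and $n_q/m_q\to\infty$. So the partial sums are unbounded, and the basis is boundedly complete.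

If the basis is not shrinking, there are $f\in X^*$, $\delta>0$ and a block sequence $(u_i)$ with $\|u_i\|\le1$ and $f(u_i)\ge\delta$. Choose inductively $j_1<j_2<\cdots$ and successive averages $v_k$ of $n_{j_k}$ vectors $u_i$, with $m_{j_{k+1}}\ge2^k\|v_k\|_1$. By Lemma~\ref{lem:l1}(a), $(v_k)$ is a $4$-RIS, so Lemma~\ref{lem:avg}(i) gives $\delta\le f(\frac1{n_j}\sum_{k\le n_j}v_k)\le24\|f\|/m_j$ for all $j$, a contradiction.
\end{proof}

The entries of special sequences will come from vectors normed by one prescribed weight and nearly invisible to the others.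

\begin{definition}
Let $q$ be even. A \emph{$q$-exact pair} is a pair $(x,\gamma)\in c_{00}\times K_q$ with $\operatorname{ran}\gamma\subset\operatorname{ran}x$, $\gamma(x)=1$, $\|x\|\le36$, and, for $g\in K_{q'}$, $|g(x)|\le36/m_{q'}$ if $q'<q$ and $|g(x)|\le12/m_q$ if $q'>q$.
\end{definition}

\begin{lemma}\label{lem:exact}
For every block subspace $Z$, even $q$ and $M\in\mathbb N$ there is a $q$-exact pair $(x,\gamma)$ with $x\in Z$ supported beyond $M$.
\end{lemma}

\begin{proof}
For $k=1,\dots,n_q$ proceed inductively. Choose $j_k$, with $j_k>j_{k-1}$ and $m_{j_k}\ge2^{k-1}\|\tilde x_{k-1}\|_1$ if $k>1$. By Lemma~\ref{lem:l1}(b) choose a normalized average $x_k\in Z$ of length $n_{j_k}$ beyond $M$ and $x_{k-1}$, then $h_k\in K$ with $\operatorname{ran}h_k\subset\operatorname{ran}x_k$ and $h_k(x_k)\ge\frac23$, and put $\tilde x_k=x_k/h_k(x_k)$. Then $\|\tilde x_k\|\le\frac32$ and $|g(\tilde x_k)|\le6/m_{q'}$ for $g\in K_{q'}$, $q'\le j_k$, by Lemma~\ref{lem:l1}(a). So $(\tilde x_k)$ is a $6$-RIS. Let $x=\frac{m_q}{n_q}\sum\tilde x_k$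 and $\gamma=\frac1{m_q}\sum h_k\in K_q$; then $\gamma(x)=1$. Apply Lemma~\ref{lem:avg} with $C=6$, $\rho=1$ and $\eta_q\le1/m_q$: we get $\|x\|\le36$; for $q'<q$ the bound $6(\eta_q+5/m_{q'})\le36/m_{q'}$; and for $q'>q$ the bound $6(\eta_q+m_q/m_{q'})\le12/m_q$, as $m_{q'}\ge m_q^2$.
\end{proof}

From now on $C=36$ and $C_0=6C=216$.

\begin{definition}
Let $p$ be odd. A \emph{$p$-dependent sequence} is a sequence $(x_k,\gamma_k)_{k\le n_p}$ of $q_k$-exact pairs with $x_1<x_2<\cdots$ such that $((\gamma_k,q_k,t_k))_{k\le n_p}$ is $p$-special for some integers $t_k\ge2^k\|x_k\|_1$.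
\end{definition}

Here $\gamma_k(x_l)=\delta_{kl}$, and $(x_k)$ is a $C$-RIS with $j_k=q_k$: (R1) and (R2) are part of exactness, and (R3) holds because $m_{q_{k+1}}>q_{k+1}>t_k$. Such a sequence is built one member at a time. Choose $q_1\in\Omega$ with $m_{q_1}\ge n_p^4$; given $q_k$, take a $q_k$-exact pair from Lemma~\ref{lem:exact}, put $t_k=\lceil2^k\|x_k\|_1\rceil$, and let $q_{k+1}$ be the value of $\sigma$. Each $x_k$ may be placed in a prescribed block subspace and arbitrarily far out.

\begin{lemma}\label{lem:dep}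
For a $p$-dependent sequence, $\|\sum x_k\|\ge n_p/m_p$ and $\|\sum(-1)^kx_k\|\le C_0\,n_p/m_p^2$.
\end{lemma}

\begin{proof}
The functional $\frac1{m_p}\sum\gamma_k\in K_p$ gives the first inequality. For the second take $b_k=(-1)^k$ in Section~\ref{sec:ris}. If weight $p$ is neutral, then Lemma~\ref{lem:iter} and $\Delta_p\le\eta_pn_p/m_p\le n_p/m_p^2$ give $B(n_p)\le6n_p/m_p^2$, which is the assertion.

So let $\mathcal I$ be an interval of indices and $g=\pm\frac1{m_p}\sum_{i\le d}I\gamma_i'$ with $((\gamma_i',q_i',t_i'))_{i\le d}$ $p$-special. The coding forces the two special sequences to agree up to some point and to have disjoint weights afterwards. Indeed, let $q_i'=q_k$. If this number is in $\Omega$, then $i=k=1$. If it is in $\Sigma$, then $i,k\ge2$, and injectivity of $\sigma$ gives $i=k$ and equality of the first $k-1$ entries. Let $k_0$ be the largest $i$ with $q_i'\in\{q_1,\dots,q_{n_p}\}$ ($k_0=0$ if there is none). Then $\gamma_i'=\gamma_i$ for $i<k_0$ and $q_{k_0}'=q_{k_0}$ if $k_0\geq1$. We bound the sum of $(-1)^kI\gamma_i'(x_k)$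 over $i\le d$, $k\in\mathcal I$.

For $i<k_0$ only $k=i$ contributes. The $i\in\mathcal I$, $i<k_0$, with $\operatorname{ran}\gamma_i\subset I$ form an interval and have $I\gamma_i(x_i)=1$, so their alternating sum has modulus at most $1$. At most two further $\operatorname{ran}\gamma_i$ meet $I$, and each contributes at most $36$. The pair $i=k=k_0$ contributes at most $36$. In each remaining pair, $i\ge k_0$ and $q_i'\ne q_k$, so exactness bounds the term by $36/\min(m_{q_i'},m_{q_k})\le36n_p^{-4}$; there are at most $n_p^2$ such pairs, with total at most $1$. Hence $|g(w(\mathcal I))|\le110/m_p\le C$.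
\end{proof}

The split into $\Omega$ and $\Sigma$ served to prevent a first weight from matching a later one, and the condition $m_{q_1}\ge n_p^4$ made the $n_p^2$ cross terms negligible.

\begin{lemma}\label{lem:pert}
For an infinite-dimensional subspace $Y\subset X$ and $\theta>0$ there are a block subspace $Z$ and an operator $T:Z\to Y$ with $\|Tz-z\|\le\theta\|z\|$.
\end{lemma}

\begin{proof}
For each $M$, $Y$ contains a normalized vector vanishing on the first $M$ coordinates, because the projection onto them has finite rank. Truncating and normalizing such vectors inductively gives a normalized block sequence $(z_k)$ and $y_k\in Y$ with $\|y_k-z_k\|\le\theta2^{-k}$. Every $z\in Z=[z_k]$ is a sum $\sum a_kz_k$ with $|a_k|\le\|z\|$ by bimonotonicity. Put $Tz=z+\sum a_k(y_k-z_k)=\sum a_ky_k\in Y$.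
\end{proof}

\begin{proposition}\label{prop:HI}
$X$ is HI.
\end{proposition}

\begin{proof}
Suppose $Y_1\oplus Y_2\subset X$ is a topological direct sum of infinite-dimensional subspaces, with projection $P$ onto $Y_1$. Since $(2P-I)(y_1-y_2)=y_1+y_2$, there is $c$ with $\|y_1+y_2\|\le c\|y_1-y_2\|$ for $y_a\in Y_a$. Given $0<\theta<\frac12$ and odd $p$, take $Z_a,T_a$ for $Y_a$ from Lemma~\ref{lem:pert} and a $p$-dependent sequence with $x_k\in Z_1$ for odd $k$ and $x_k\in Z_2$ for even $k$. Let $u,v$ be the sums over odd and even $k$. By Lemma~\ref{lem:dep}, $\|u-v\|\le\frac{C_0}{m_p}\|u+v\|\le\|u+v\|$, so $\|u\|,\|v\|\le\|u+v\|$. Then $\|T_1u-T_2v\|\le(\frac{C_0}{m_p}+2\theta)\|u+v\|$ and $\|T_1u+T_2v\|\ge(1-2\theta)\|u+v\|>0$. Hence $1-2\theta\le c(\frac{C_0}{m_p}+2\theta)$, which fails for small $\theta$ and large $p$.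
\end{proof}

\section{Averages of special functionals and their norming vectors}\label{sec:blocks}

Fix a block subspace $Z$. For each $i$ we build the analogue of the $i$-th copy of $\ell_\infty^N$ in the model: vectors $y_{i,s}\in Z$ and biorthogonal $g_{i,s}\in K$, $s\le N_i$, such that sums of the $y_{i,s}$ over $s$ have norm bounded independently of $N_i$. We let $y_{i,s}$ be the normalized sum of a dependent sequence with its own odd weight $p_{i,s}$. By Lemma~\ref{lem:avg} a functional of large weight sees at most one $y_{i,s}$, and an $\ell_2$-combination of large weights sees none, since its weights are even. The difficulty is small weights. If the $y_{i,s}$ were successive and $N_i\ge n_2$, then $\frac1{m_2}\sum_{s\le n_2}g_{i,s}\in K$ would give $\|\sum_sy_{i,s}\|\ge n_2/m_2$. We therefore interleave the sequences, so that each component of such a functional reaches only a fraction of the vector it is tuned to, and the fractions add up to at most about $1$.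

\subsection{Constants and construction}
For $i\ge1$ let
\[
\delta_i=\frac{2^{-i}}{n_i},\qquad H_i=(k_in_{k_i})^{k_i},\qquad G_i=8i^3n_i^3,\qquad N_i=2G_iH_i,\qquad\varepsilon_i=2^{-i-2},
\]
where $k_i$ is the least positive integer with $C_02^{-k_i}\le\delta_i/2$. Here $\delta_i$ is the precision with which functionals will be avoided, $G_i$ bounds their number, and $H_i$ is the number of indices $s$ that each of them costs. Choose inductively odd $p_i\ge3$, and put $p_{i,s}=p_i+2(s-1)$ for $s\le N_i$, such that $p_i>p_{i-1,N_{i-1}}$ for $i>1$ and such that the numbers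
\[
\kappa_i=\frac{20CN_i}{m_{p_i}},\qquad\tau_i=2n_{p_i}^{-1/8},\qquad\lambda_i=\kappa_i+n_{p_i-1}\tau_i
\]
satisfy $\lambda_i(1+k_in_{k_i})^{k_i}\le\delta_i/2$. This is possible because $N_i,k_i,\delta_i$ do not depend on $p_i$ and $n_{p-1}n_p^{-1/8}\to0$ by \eqref{eq:par2}. Since $\lambda_i\le2^{-i-1}/n_i\le2^{-i-4}$,
\begin{equation}\label{eq:small}
\kappa_i,\ \tau_i,\ n_{p_i-1}\tau_i\le\varepsilon_i/4,\qquad n_i\kappa_i\le2^{-i},\qquad20CN_i\le m_{p_i}.
\end{equation}

Let $T_i=n_{p_i}$, which divides every $n_{p_{i,s}}$. At step $i$ we build $p_{i,s}$-dependent sequences $(x_k^{i,s},\gamma_k^{i,s})_{k\le n_{p_{i,s}}}$ in $Z$, $s\le N_i$, in parallel, in $T_i$ rounds. In each round, for $s=1,\dots,N_i$ in turn, the next $n_{p_{i,s}}/T_i$ members of the $s$-th sequence are added, each beyond all vectors chosen so far at this or earlier steps. The \emph{cells} of step $i$ are the $T_i$ successive interval hulls of the supports of the vectors added in the rounds, and $R_i$ is the interval hull of the cells, so $R_1<R_2<\cdots$. Put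
\[
y_{i,s}=\frac{m_{p_{i,s}}}{n_{p_{i,s}}}\sum_kx_k^{i,s},\qquad g_{i,s}=\frac1{m_{p_{i,s}}}\sum_k\gamma_k^{i,s}\in K_{p_{i,s}},\qquad f_i=\frac1{N_i}\sum_{s\le N_i}g_{i,s}.
\]
All vectors $x^{i,s}_k$ have disjoint ranges and $\operatorname{ran}\gamma_k^{i,s}\subset\operatorname{ran}x_k^{i,s}$, so $g_{i,s}(y_{i',s'})=\delta_{ii'}\delta_{ss'}$. Call $J\subset\{1,\dots,N_i\}$ \emph{admissible} if $|J|\le N_i/2$, and put
\[
y_i^J=\frac{N_i}{N_i-|J|}\sum_{s\notin J}y_{i,s},\qquad\text{so that}\quad f_{i'}(y_i^J)=\delta_{ii'}\quad\text{and}\quad\frac{N_i}{N_i-|J|}\le2 .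
\]
To measure how much of step $i$ an interval covers, choose a point in each cell and let $\mu_i$ be the uniform probability measure on these $T_i$ points of $R_i$. An interval $D$ meeting $\beta$ cells contains all but at most two of them, so $\beta/T_i\le\mu_i(D)+2/T_i$.

\subsection{Local estimates}

\begin{lemma}\label{lem:local}
For every $i$ and admissible $J$:
\begin{enumerate}
\item[(a)] $|h(y_i^J)|\le C_0\,\mu_i(\operatorname{ran}h)+\tau_i$ for all $h\in K$; in particular $\|y_i^J\|\le C_0+1$;
\item[(b)] $|h(y_i^J)|\le\kappa_i$ if $h\in K_q$, $q\ge p_i$ and $q\notin\{p_{i,s}:s\notin J\}$;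
\item[(c)] $|h(y_i^J)|\le\kappa_i$ if $h$ is an $\ell_2$-combination with all weights $\ge p_i$;
\item[(d)] $|e_k^*(y_i^J)|\le\kappa_i$ for all $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Drop the index $i$; write $p=p_i$, $p_s=p_{i,s}$, $y=y^J$, $m=m_p$ and $n=n_p=T$. An interval meeting at most $\beta\le T$ cells meets at most $\beta n_{p_s}/T$ members of the $s$-th sequence, so Lemma~\ref{lem:avg} applies to $y_s$ with $j=p_s$ and $\rho=\beta/T$. By \eqref{eq:eta}, and since $n_{j+2}^{1/4}\ge2n_j^{1/4}$, we have $\sum_s\eta_{p_s}\le\sum_sn_{p_s}^{-1/4}\le2n^{-1/4}\le2/m$.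

\emph{Coordinates.} $e_k^*$ sees one vector $x_{k'}^s$, so $|e_k^*(y)|\le2Cm_{p_s}/n_{p_s}\le2C\eta_{p_s}\le2Cn^{-1/4}\le\kappa$. This is (d).

\emph{Weight $q\ge p$.} Let $\operatorname{ran}h$ meet at most $\beta$ cells. By Lemma~\ref{lem:avg}(ii),(iii), $|h(y)|\le2C\sum_{s\notin J}(\eta_{p_s}+\rho\,\xi_s)$ with $\xi_s=m_{p_s}/m_q$ for $p_s\le q$ and $\xi_s=5/m_q$ for $p_s>q$. By \eqref{eq:par1}, $\sum_{p_s<q}\xi_s\le2m_{q-1}/m_q=2/m_{q-1}\le2/m$ when this sum is nonempty, and $\sum_{p_s>q}\xi_s\le5N/m$. If no $s\notin J$ has $p_s=q$, then $|h(y)|\le2C(4+5N)/m\le\kappa$, which is (b). In general $\sum_{s\notin J}\xi_s\le1+(2+5N)/m\le2$, so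
\begin{equation}\label{eq:big}
|h(y)|\le4Cn^{-1/4}+4C\beta/T .
\end{equation}

\emph{$\ell_2$-combinations with weights $\ge p$.} These weights are even, so they exceed $p$ and differ from every $p_s$. Let all $\operatorname{ran}g_q$ lie in an interval meeting at most $\beta$ cells. By Lemma~\ref{lem:avg}(iv) and \eqref{eq:par1},
\[
|h(y_s)|\le C\Big(2\eta_{p_s}+\frac{10\rho}{m_{p+1}}+\frac{2\rho\,m_{p_s}}{m_{p_s+1}}\Big)=C\Big(2\eta_{p_s}+\frac{10\rho}{m^2}+\frac{2\rho}{m_{p_s}}\Big)\le C\Big(2\eta_{p_s}+\frac{3\rho}m\Big).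
\]
Summing, $|h(y)|\le2C(4n^{-1/4}+3N\rho/m)$. This is at most $2C(4+3N)/m\le\kappa$, which is (c), and since $3N\le m$,
\begin{equation}\label{eq:bigc}
|h(y)|\le8Cn^{-1/4}+2C\beta/T .
\end{equation}

\emph{Proof of \textup{(a)}.} Small weights are handled by an iteration as in Lemma~\ref{lem:iter}. For integers $0\le\beta\le T$ let $M(\beta)$ be the supremum of $|h(y)|$ over $h\in K$ whose range meets at most $\beta$ cells. If such an $h$ has weight $q<p$ and its components meet $\beta_l$ cells, then $\sum\beta_l\le\beta+n_q$ by Lemma~\ref{lem:int}(a), and $|h(y)|\le\frac1{m_q}\sum_lM(\beta_l)$. Treat coordinates as above, weights $\ge p$ by \eqref{eq:big}, and split an $\ell_2$-combination into its part with weights $\ge p$, bounded by \eqref{eq:bigc}, and its terms of weight $<p$. In all cases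
\[
M(\beta)\le8Cn^{-1/4}+4C\frac\beta T+\sum_{q<p}\frac1{m_q}\max\Big\{\sum_{l\le n_q}M(\beta_l):\ 0\le\beta_l\le T,\ \sum\beta_l\le\beta+n_q\Big\}.
\]
Lemma~\ref{lem:avg}(i), summed over $s$, gives $M(\beta)\le a_0+c_0\beta/T$ with $a_0=4Cn^{-1/4}$ and $c_0=10CN$. If $M(\beta)\le a_u+c_u\beta/T$ for all $\beta$, the maximum is at most $n_q(a_u+c_u/T)+c_u\beta/T$, so the same bound holds with
\[
c_{u+1}=4C+Ac_u,\qquad a_{u+1}=8Cn^{-1/4}+\nu_p(a_u+c_u/T).
\]
Let $u_0=\lceil\log_2(10N)\rceil$. Then $c_{u_0}\le4C/(1-A)+2^{-u_0}10CN\le6C$. All $c_u$ are at most $10CN$, and $\nu_p/T\le n_{p-1}/n\le n^{-1/4}$, so $a_{u+1}\le20CNn^{-1/4}+\nu_pa_u$. Therefore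
\[
a_{u_0}\le20CNn^{-1/4}\sum_{u\le u_0}\nu_p^u\le m\,n_{p-1}^{u_0+1}n^{-1/4},
\]
by \eqref{eq:small} and $\sum_{u\le u_0}\nu_p^u\le n_{p-1}^{u_0}/(1-A)\le n_{p-1}^{u_0+1}$ (here $n_{p-1}\ge2$ as $p\ge3$). Also $u_0+1\le\log_2(40N)\le\log_2m\le L_p$, so $m\,n_{p-1}^{u_0+1}\le(n_{p-1}m)^{L_p}\le n^{1/8}$ and $a_{u_0}\le n^{-1/8}$. If $\operatorname{ran}h$ meets exactly $\beta$ cells, then
\[
|h(y)|\le6C\beta/T+n^{-1/8}\le C_0\,\mu(\operatorname{ran}h)+12C/n+n^{-1/8}\le C_0\,\mu(\operatorname{ran}h)+\tau.\qedhere
\]
\end{proof}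

\subsection{Avoiding a given functional}
A functional $\gamma\in K$ unfolds into a tree of components. It can see $y_{i,s}$ only through a node of weight $p_{i,s}$ reached through weights below $p_i$. Deep nodes carry a small product of factors $1/m_q$ and have disjoint ranges, so Lemma~\ref{lem:local}(a) makes them negligible together. Shallow nodes are boundedly many, and each is removed by putting one index into $J$.

\begin{lemma}\label{lem:avoid}
For every $i$ and $\gamma\in K$ there is $J_i(\gamma)\subset\{1,\dots,N_i\}$ with $|J_i(\gamma)|\le H_i$ such that $|\gamma(y_i^J)|\le\delta_i$ for all admissible $J\supset J_i(\gamma)$.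
\end{lemma}

\begin{proof}
Drop $i$ as before. Let $H(0)=0$, $H(k)=(kn_k)^k$ for $k\ge1$, and $\lambda(k)=\lambda(1+kn_k)^k$ for $k\ge0$; both are nondecreasing. We show by induction on $k$ that for each $h\in K$ there is $J(h,k)$ with $|J(h,k)|\le H(k)$ and
\[
|h(y^J)|\le C_02^{-k}\mu(\operatorname{ran}h)+\lambda(k)\qquad\text{for admissible }J\supset J(h,k).
\]
For $k=k_i$ the right side is at most $\delta/2+\delta/2$ and $H(k_i)=H_i$, which proves the lemma.

For $k=0$ use Lemma~\ref{lem:local}(a), $J(h,0)=\emptyset$ and $\tau\le\lambda$. Let $k\ge1$. If $h=\pm e_j^*$, take $J(h,k)=\emptyset$ and use (d). If $h\in K_q$ with $q\ge p$, take $J(h,k)=\{s\}$ if $q=p_s$ and $\emptyset$ if there is no such $s$, and use (b); in both cases $|h(y^J)|\le\kappa\le\lambda(k)$. Otherwise $h=\sum_{q\in F}a_qg_q$ is an $\ell_2$-combination with $\operatorname{ran}g_q\subset\operatorname{ran}h$, or $h=g_q\in K_q$ with $q<p$, and then we put $F=\{q\}$, $a_q=1$. The part with $q\ge p$ contributes at most $\kappa$ by (c). For $q\in F$, $q<p$, $g_q\ne0$,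 fix components $g_q=\frac1{m_q}\sum_{l\le d}h_l$; their ranges are disjoint subsets of $\operatorname{ran}h$, so $\sum_l\mu(\operatorname{ran}h_l)\le\mu(\operatorname{ran}h)$. We compare $m_q$ with $2^{k+q}$; the extra factor $2^q$ makes the bounds summable over $q$.

If $m_q\ge2^{k+q}$, then (a) for the $h_l$ gives $|g_q(y^J)|\le C_02^{-k-q}\mu(\operatorname{ran}h)+\frac{n_q}{m_q}\tau$.

If $m_q<2^{k+q}$, then $q<k$ and the integer $k'=k+q-\log_2m_q$ satisfies $1\le k'\le k-1$, by \eqref{eq:par2}. Put all $J(h_l,k')$ into $J(h,k)$. Since $2^{-k'}/m_q=2^{-k-q}$, the induction hypothesis gives $|g_q(y^J)|\le C_02^{-k-q}\mu(\operatorname{ran}h)+\frac{n_q}{m_q}\lambda(k-1)$.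

Sum over $q$ with $|a_q|\le1$, using $\sum_{q\ge1}2^{-q}=1$, $\kappa+\nu_p\tau\le\lambda$ and $\nu_k\le x:=kn_k$:
\[
|h(y^J)|\le C_02^{-k}\mu(\operatorname{ran}h)+\lambda+x\lambda(k-1),\qquad\lambda+x\lambda(k-1)\le\lambda\big(1+x(1+x)^{k-1}\big)\le\lambda(k).
\]
Finally $|J(h,k)|\le\sum_{q<k}n_qH(k-1)\le xH(k-1)\le H(k)$.
\end{proof}

\section{Lifting vectors of $U$}\label{sec:lift}

\begin{proposition}\label{prop:lift}
For every $b\in c_{00}$ with $\|b\|_U\le1$ there is a finitely supported $y\in Z$ with $f_i(y)=b_i$ for all $i$ and $\|y\|\le3C_0+2=650$.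
\end{proposition}

We look for $y=\sum b_iy_i^{J_i}$ and estimate $g(y)$ by induction on the level of $g$. Rules (E) and (L) exist in $U$, so functionals built by them are compared with their counterparts in $K_U$; a functional $\gamma$ of even weight $q$ gives roughly $\|b\|_q$. Rule (O) has no counterpart. For a special functional $\frac1{m_p}\sum_k\gamma_k$ the comparison gives $\frac1{m_p}\sum_k\|b\|_{q_k}$, and \eqref{eq:l2} bounds this only by $\sqrt{n_p}/m_p$. As in the model, few weights are significant for $b$, the last significant weight codes all earlier $\gamma_k$, and these are avoided by the choice of $J_i$. The proof occupies this section.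

\subsection{Reduction}
The indices with $|b_i|<2^{-i}$ are realized by the sum of the corresponding $b_iy_i^\emptyset$, of norm at most $C_0+1$ by Lemma~\ref{lem:local}(a). The restriction of $b$ to the other indices still has norm at most $1$. So we may assume that $S=\operatorname{supp}b$ is nonempty and $|b_i|\ge2^{-i}$ on $S$, and we must find $y$ with $\|y\|\le2C_0+1$. From here on $i$ ranges over $S$.

\subsection{Choice of the sets $J_i$}
A functional sees only an interval $E$ of $S$, and significance is relative to $\|Eb\|_U$. The set $J_i$ has room for $G_i$ functionals, so the number of relevant $E\ni i$ must be bounded in terms of $i$. The left endpoint is at most $i$; the right endpoint is not bounded, so we replace it by the dyadic size of $\|Eb\|_U$, which has few possible values thanks to the reduction.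

Let $i_0\in S$ and $0\le r\le i_0$ with $|b_{i_0}|\le2^{-r}$. Let $E_{i_0,r}=[i_0,i_1]\cap S$, where $i_1\in S$, $i_1\ge i_0$, is maximal with $\|[i_0,i_1]b\|_U\le2^{-r}$. For odd $p$ put
\[
\Lambda(i_0,r,p)=\{q\text{ even}:\ \|E_{i_0,r}b\|_q>2^{-r}/(2n_p)\}.
\]
By \eqref{eq:l2}, $|\Lambda(i_0,r,p)|\le4n_p^2$. Let $\Gamma(i_0,r,p)\subset K$ be the set of all functionals $\gamma_u$ occurring in a $p$-special sequence whose image under $\sigma$ lies in $\Lambda(i_0,r,p)$. Since $\sigma$ is injective and such sequences have length at most $n_p$, $|\Gamma(i_0,r,p)|\le4n_p^3$. Let $\Gamma_i$ be the union of the $\Gamma(i_0,r,p)$ over all such $(i_0,r)$ with $i_0\le i$ and all odd $p\le i$. There are at most $i\cdot(i+1)\cdot i\le2i^3$ triples, so $|\Gamma_i|\le G_i$. These sets depend only on $b$. The set $J_i=\bigcup_{\gamma\in\Gamma_i}J_i(\gamma)$ has at most $G_iH_i=N_i/2$ elements. Put $y_i=y_i^{J_i}$ and $y=\sum_{i\in S}b_iy_i$. Then $f_i(y)=b_i$ for all $i\in\mathbb N$, and by Lemma~\ref{lem:avoid}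
\begin{equation}\label{eq:avoided}
|\gamma(y_i)|\le\delta_i\qquad(\gamma\in\Gamma_i,\ i\in S).
\end{equation}

\subsection{The inductive claim}
Several components of a functional may share one $R_i$, each seeing a fraction of $y_i$, while in \eqref{eq:qnorm} a coordinate $b_i$ belongs to one set $E_l$ only. We reconcile the two by assigning $i$ to a component at random. Let $\omega_i$ ($i\in S$) be independent random points with laws $\mu_i$; then $\omega_i\in R_i$, and $\omega_i$ increases with $i$. For an interval $D$ put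
\[
b_\omega^D=\sum_{i:\,\omega_i\in D}b_ie_i,\qquad\Phi(D)=\mathbb E\|b_\omega^D\|_U .
\]
By unconditionality $\mu_i(D)|b_i|\le\Phi(D)\le1$. Say that $D$ \emph{meets} $i$ if $D\cap R_i\ne\emptyset$, and let $\varepsilon(D)=\sum_{i\text{ met by }D}\varepsilon_i|b_i|$. Define $\operatorname{err}(D)=\varepsilon(D)$ if $D$ meets at least two $i\in S$, $\operatorname{err}(D)=\tau_i|b_i|$ if $D$ meets exactly one $i$, and $\operatorname{err}(D)=0$ otherwise. The much smaller error in the second case is needed because many components can lie inside one $R_i$.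

\begin{lemma}\label{lem:H}
For all $g\in K$, with $D=\operatorname{ran}g$,
\begin{equation}\label{eq:H}
|g(y)|\le2C_0\,\Phi(D)+\operatorname{err}(D).
\end{equation}
\end{lemma}

Since $\Phi(D)\le1$ and $\operatorname{err}(D)\le\sum\varepsilon_i\le1$, this gives $\|y\|\le2C_0+1$ and proves Proposition~\ref{prop:lift}.

\begin{proof}
If $D$ meets no $i$, then $g(y)=0$. If $D$ meets exactly one $i$, then Lemma~\ref{lem:local}(a) gives $|g(y)|\le C_0\mu_i(D)|b_i|+\tau_i|b_i|$, and \eqref{eq:H} follows. This covers $K^0$. Assume \eqref{eq:H} on $K^n$.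

\medskip\noindent\emph{Step 1: even weight below all $p_i$ met.} Let $q$ be even, $g\in W_q^{n+1}$, $D=\operatorname{ran}g$, and $p_i>q$ for all $i$ met by $D$. We claim
\begin{equation}\label{eq:PL}
|g(y)|\le2C_0\,\mathbb E\|b_\omega^D\|_q+\frac3{m_q}\varepsilon(D).
\end{equation}
Let $g=\frac1{m_q}\sum_{l\le d}h_l$ and $D_l=\operatorname{ran}h_l\subset D$. By the induction hypothesis $|g(y)|\le\frac1{m_q}\sum_l(2C_0\Phi(D_l)+\operatorname{err}(D_l))$. For each $\omega$, the $b_\omega^{D_l}$ are the restrictions of $b_\omega^D$ to the successive sets $\{i:\omega_i\in D_l\}$, so $\frac1{m_q}\sum_l\|b_\omega^{D_l}\|_U\le\|b_\omega^D\|_q$ by \eqref{eq:qnorm}. A given $i$ is met by at most two $D_l$ that also meet another $R_{i'}$ (Lemma~\ref{lem:int}(b) for the interval $R_i$), and by at most $n_q\le n_{p_i-1}$ others. So $\sum_l\operatorname{err}(D_l)\le\sum|b_i|(2\varepsilon_i+n_{p_i-1}\tau_i)\le3\varepsilon(D)$ by \eqref{eq:small}.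

For even $q$, the $i\in S$ with $p_i>q$ form a final segment of $S$. If $i'$ is its first element and $g\in W_q^{n+1}$, $\operatorname{ran}g\subset D$, then $g'=[\min R_{i'},\infty)g\in W_q^{n+1}$ satisfies the hypothesis of Step~1 and $g'(y)=g(\sum_{p_i>q}b_iy_i)$. The right side of \eqref{eq:PL} is monotone in $D$. Hence
\begin{equation}\label{eq:PL2}
\Big|g\Big(\sum_{p_i>q}b_iy_i\Big)\Big|\le2C_0\,\mathbb E\|b_\omega^D\|_q+\frac3{m_q}\varepsilon(D)\qquad(q\text{ even},\ g\in W_q^{n+1},\ \operatorname{ran}g\subset D).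
\end{equation}

\medskip\noindent\emph{Step 2: even weight.} Let $q$ be even, $g\in W_q^{n+1}$, $D=\operatorname{ran}g$. For $p_i\le q$, Lemma~\ref{lem:local}(b) gives $|g(y_i)|\le\kappa_i$, since the $p_{i,s}$ are odd. With \eqref{eq:PL2},
\begin{equation}\label{eq:star}
|g(y)|\le\sum_{i\text{ met by }D}\kappa_i|b_i|+2C_0\,\mathbb E\|b_\omega^D\|_q+\frac3{m_q}\varepsilon(D).
\end{equation}
If $D$ meets at least two $i$, this yields \eqref{eq:H}, because $\|\cdot\|_q\le\|\cdot\|_U$, $\kappa_i\le\varepsilon_i/4$ and $3/m_q\le\frac14$.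

\medskip\noindent\emph{Step 3: $\ell_2$-combinations.} Let $g=\sum_{q\in F}a_qg_q$ with $g_q\in W_q^{n+1}$, $\operatorname{ran}g_q\subset D=\operatorname{ran}g$, and let $D$ meet at least two $i$. Write
\[
g(y)=\sum_ib_i\Big(\sum_{q\in F,\,q\ge p_i}a_qg_q\Big)(y_i)+\sum_{q\in F}a_q\,g_q\Big(\sum_{p_i>q}b_iy_i\Big).
\]
By Lemma~\ref{lem:local}(c) the first sum is at most $\sum_{i\text{ met by }D}\kappa_i|b_i|\le\frac14\varepsilon(D)$. By \eqref{eq:PL2} and \eqref{eq:l2} the second is at most $2C_0\,\mathbb E\sum_q|a_q|\|b_\omega^D\|_q+3A\varepsilon(D)\le2C_0\Phi(D)+\frac14\varepsilon(D)$.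

\medskip\noindent\emph{Step 4: odd weight.} Let $g=\pm\frac1{m_p}\sum_{k\le d}I\gamma_k\in W_p^{n+1}$ with $((\gamma_k,q_k,t_k))_{k\le d}$ $p$-special of level $n$, and let $D=\operatorname{ran}g\subset I$ meet at least two $i$. Divide the $i$ met by $D$ into four classes.

\emph{Class 1: $p_i\le p$.} Let $i_p$ be the largest index in $S$ with $p_i\le p$. For $i<i_p$ we have $p\ge p_{i_p}>p_{i,N_i}$, so $|g(y_i)|\le\kappa_i$ by Lemma~\ref{lem:local}(b). The index $i_p$ is the only one whose weights may include $p$; Lemma~\ref{lem:local}(a) gives $|b_{i_p}g(y_{i_p})|\le C_0\Phi(D)+\tau_{i_p}|b_{i_p}|$.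

For $p_i>p$, Lemma~\ref{lem:local}(a) applied to the at most $n_p\le n_{p_i-1}$ components of $g$, whose ranges are disjoint subsets of $D$, gives with \eqref{eq:small}
\begin{equation}\label{eq:comp}
|b_ig(y_i)|\le\frac1{m_p}\big(C_0\mu_i(D)+\varepsilon_i\big)|b_i| .
\end{equation}

\emph{Class 2: $p_i>p$, $R_i\not\subset D$.} There are at most two such $i$, and by \eqref{eq:comp} each contributes at most $\frac{C_0}{m_p}\Phi(D)+\varepsilon_i|b_i|$.

\emph{Class 3: $p_i>p$, $R_i\subset D$, $i<p$.} For these $i$ the set $\Gamma_i$ does not account for weight $p$, but there are fewer than $p$ of them. Here $\mu_i(D)=1$, so $|b_i|\le\Phi(D)$, and \eqref{eq:comp} gives the total $\frac p{m_p}(C_0+1)\Phi(D)$.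

\emph{Class 4: $E=\{i\in S:p_i>p,\ R_i\subset D,\ i\ge p\}$.} This is an interval of $S$ by Lemma~\ref{lem:int}(c). Assume $E\ne\emptyset$ and let $e=\|Eb\|_U$. Since $\omega_i\in D$ for $i\in E$, we have $|b_i|\le e\le\Phi(D)$ for $i\in E$. Let $D_E\subset D\subset I$ be the interval hull of $\bigcup_{i\in E}R_i$; it meets only the $i\in E$. Put $\hat\gamma_k=D_E\gamma_k\in W_{q_k}^n\subset W_{q_k}^{n+1}$. Then
\[
\hat\gamma_k(y)=\sum_{i\in E}b_i\gamma_k(y_i),\qquad\Big|g\Big(\sum_{i\in E}b_iy_i\Big)\Big|\le\frac1{m_p}\sum_{k\le d}|\hat\gamma_k(y)|,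
\]
and \eqref{eq:star} for $\hat\gamma_k$, together with $\sum\varepsilon_i\le1$, gives
\begin{equation}\label{eq:hat}
|\hat\gamma_k(y)|\le e\sum_{i\in E}\kappa_i+2C_0\|Eb\|_{q_k}+\frac{3e}{m_{q_k}} .
\end{equation}
Call $k$ \emph{significant} if $\|Eb\|_{q_k}>e/n_p$, and let $k^*$ be the last significant $k$ ($k^*=0$ if there is none).

The indices $k>k^*$ are not significant, and there are at most $n_p$ of them, where $n_p\le n_i$ for $i\in E$ because $i\ge p$. The $q_k$ are distinct. So \eqref{eq:hat} and \eqref{eq:small} bound their total by $e\sum_{i\in E}n_i\kappa_i+2C_0e+3Ae\le(2C_0+2)e$.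

The index $k^*\ge1$ contributes at most $(2C_0+2)e$ by \eqref{eq:hat} and $\|Eb\|_{q_{k^*}}\le e$.

Let $k^*\ge2$ and $k<k^*$. Put $i_0=\min E\ge p$ and let $r\ge0$ be the integer with $2^{-r-1}<e\le2^{-r}$. Then $2^{-i_0}\le|b_{i_0}|\le e\le2^{-r}$, so $r\le i_0$ and $E_{i_0,r}$ is defined; this is where the reduction is used. Since $[i_0,\max E]b=Eb$ has norm at most $2^{-r}$, maximality gives $E\subset E_{i_0,r}$. Hence $\|E_{i_0,r}b\|_{q_{k^*}}\ge\|Eb\|_{q_{k^*}}>e/n_p>2^{-r}/(2n_p)$, that is, $q_{k^*}\in\Lambda(i_0,r,p)$. But $q_{k^*}$ is the image under $\sigma$ of the $p$-special sequence $((\gamma_u,q_u,t_u))_{u<k^*}$. So $\gamma_k\in\Gamma(i_0,r,p)\subset\Gamma_i$ for all $i\in E$, as $p\le i_0\le i$. By \eqref{eq:avoided},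
\[
|\hat\gamma_k(y)|\le\sum_{i\in E}|b_i|\delta_i\le e\sum_{i\ge p}\frac{2^{-i}}{n_i}\le\frac e{n_p},
\]
and these $k$ contribute at most $e$ in total. Altogether Class~4 contributes at most $\frac{4C_0+5}{m_p}\Phi(D)$.

Adding the classes, each $i$ produces an error of at most $\varepsilon_i|b_i|$ by \eqref{eq:small}, so the errors total at most $\varepsilon(D)=\operatorname{err}(D)$. Since $1/m_p\le p/m_p\le2^{-10}$, the coefficient of $\Phi(D)$ is at most
\[
C_0+\frac{2C_0}{m_p}+\frac p{m_p}(C_0+1)+\frac{4C_0+5}{m_p}\le C_0+2^{-10}(7C_0+6)\le2C_0 .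
\]
Steps 2--4 and the case of at most one $i$ prove \eqref{eq:H} on $K^{n+1}$.
\end{proof}

\section{Proof of the main theorem}\label{sec:proof}

$X$ is reflexive and HI by Propositions~\ref{prop:refl} and \ref{prop:HI}, and $U$ has a $1$-unconditional basis.

\emph{The operator for a block subspace.} Let $Z$ be a block subspace with $g_{i,s}$, $f_i$ as in Section~\ref{sec:blocks}. For $x\in c_{00}$ put $Qx=(f_i(x))_i$, which lies in $c_{00}$ since $f_i$ is supported in $R_i$. Let $\varphi\in K_U$. For any choice of $s_i\le N_i$ the functionals $g_{i,s_i}$ are successive, so $\sum_i\varphi(i)g_{i,s_i}\in K$ by Lemma~\ref{lem:subst}. Averaging over all choices of $(s_i)_{i\in\operatorname{supp}\varphi}$ shows that $\sum_i\varphi(i)f_i$ lies in the convex hull of $K$. Hence $\varphi(Qx)=\sum_i\varphi(i)f_i(x)\le\|x\|$, and $Q$ extends to an operator $Q:X\to U$ with $\|Q\|\le1$. By Proposition~\ref{prop:lift}, $Q(650B_Z)$ contains $B_U\cap c_{00}$, which is dense in $B_U$. Since $Z$ is reflexive, $Q(650B_Z)$ is weakly compact, hence closed,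 so $B_U\subset Q(650B_Z)$. In particular $U$ is a quotient of a reflexive space and is reflexive.

\emph{General subspaces.} Let $Y\subset X$ be infinite-dimensional. Take $Z$ and $T:Z\to Y$ from Lemma~\ref{lem:pert} with $\theta=1/2600$, and let $Q$ be the operator for $Z$. For $u\in B_U$ pick $z\in650B_Z$ with $Qz=u$. Then $Tz\in651B_Y$ and $\|QTz-u\|_U\le\|Tz-z\|\le\frac14$. Thus $B_U\subset Q(651B_Y)+\frac14B_U$. Applying this repeatedly to the remainders gives $v_l\in4^{-l}\,651B_Y$, $l\ge0$, with $\|u-Q(v_0+\dots+v_l)\|_U\le4^{-l-1}$. The sum $v=\sum v_l\in Y$ has $Qv=u$ and $\|v\|\le\frac43\cdot651=868\le900$. So $B_U\subset Q(900B_Y)$, the map $Q|_Y$ is onto, and for $\psi\in U^*$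
\[
\|\psi\|\le\sup_{v\in900B_Y}\psi(Qv)=900\,\|(Q|_Y)^*\psi\|,\qquad\|(Q|_Y)^*\psi\|\le\|\psi\|,
\]
so $(Q|_Y)^*$ is an isomorphic embedding.

\emph{The dual.} Sign changes of coordinates are isometries of $U$; their adjoints are isometries of $U^*$ that change the signs of the biorthogonal functionals $e_i^*$. So $(e_i^*)$ is $1$-unconditional in $U^*$, its image under $(Q|_Y)^*$ is an unconditional basic sequence in $Y^*$, and the closed span of this image is decomposable, as noted in Section~\ref{sec:intro}. Hence $Y^*$ is not HI, and Theorem~\ref{thm:main} is proved. \qed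

\begin{thebibliography}{1}
\bibitem{tree} \emph{A Gowers tree like space and the space of its bounded linear operators}, \texttt{https://www.impan.pl/shop/publication/transaction/download/product/89821?download.pdf}
\end{thebibliography}
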